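
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Locally bounded spaces in which every selection\\ from a sequence of subspaces spans densely}


\begin{abstract}
We construct quasi-Banach spaces $X$ with finite-dimensional subspaces $V_n$, $\dim V_n\to\infty$, such that $\{x_n\}$ has dense linear span whenever $x_n\in V_n$ and infinitely many $x_n$ are nonzero. For every $p\in(0,1)$ the space $X$ can be a $p$-Banach space, the $V_n$ can be almost isometric copies of arbitrary nonzero separable Banach spaces, and $X$ can contain a prescribed separable $p$-Banach space almost isometrically. The range of $p$ is sharp: in a nonzero Banach space, nonzero subspaces $V_n$ can have this spanning property only if all but finitely many of them are one-dimensional.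
\end{abstract}

\section{The question and the answer}

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$. An \emph{$F$-space} is a complete metrizable topological vector space, not necessarily locally convex. It is \emph{locally bounded} if $0$ has a bounded neighborhood; equivalently, it is a quasi-Banach space.

Let $V_1,V_2,\dots$ be subspaces of a topological vector space $X$. A \emph{selection} is a sequence $(x_n)$ with $x_n\in V_n$ for all $n$ and $x_n\neq0$ for infinitely many $n$. We say that $(V_n)$ has the \emph{density property} in $X$ if the linear span of every selection is dense in $X$. The property says that proper closed subspaces avoid almost all $V_n$.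

\begin{proposition}\label{prop:reform}
The sequence $(V_n)$ has the density property in $X$ if and only if every proper closed subspace $Y$ of $X$ satisfies $Y\cap V_n=\{0\}$ for all but finitely many $n$.
\end{proposition}

\begin{proof}
If a proper closed subspace $Y$ meets infinitely many $V_n$ nontrivially, choose nonzero $x_n\in Y\cap V_n$ for these $n$ and $x_n=0$ for the others; the span of this selection lies in $Y$, so it is not dense. Conversely, if the span of a selection is not dense, its closure is a proper closed subspace that meets infinitely many $V_n$ nontrivially.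
\end{proof}

For lines $V_n$ the property is easy to obtain, even in a Hilbert space.

\begin{example}\label{ex:lines}
Let $X=\ell_2$, let $t_n\in(0,\frac12]$ be distinct with $t_n\to0$, and let $V_n=\mathbb K\,(t_n^k)_{k\ge0}$. Suppose that a functional, represented by a sequence $y\in\ell_2$ through $x\mapsto\sum_k y_kx_k$, annihilates every term of a selection. Then $\sum_k y_kt^k$, which is analytic in $|t|<1$, vanishes at infinitely many $t_n$. These accumulate at $0$, so $y=0$. By the Hahn--Banach theorem the span of the selection is dense.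
\end{example}

Planes are different. The kernel of a functional meets every subspace of dimension at least $2$ nontrivially, so by Proposition~\ref{prop:reform} a nonzero continuous functional is fatal as soon as infinitely many $V_n$ have dimension at least $2$. In that case a nonzero Hausdorff space $X$ cannot be locally convex. Without local convexity there may be no functionals, but much more is needed: \emph{every} proper closed subspace has to meet almost all $V_n$ trivially, however large their dimensions.

Reese constructed an $F$-space with finite-dimensional subspaces $V_n$, $\dim V_n\to\infty$, that have the density property. That space is not locally bounded. The question whether a locally bounded space can have such subspaces is posed in \cite{maharam}. The answer is yes.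

For $0<p\le1$, a \emph{$p$-norm} on a vector space $E$ is a function $N:E\to[0,\infty)$ with $N(\lambda v)=|\lambda|N(v)$, $N(u+v)^p\le N(u)^p+N(v)^p$, and $N(v)=0$ only if $v=0$. A \emph{$p$-Banach space} is a $p$-normed space that is complete in the metric $N(u-v)^p$. It is a locally bounded $F$-space, because its unit ball is a bounded neighborhood of $0$.

\begin{theorem}\label{thm:main}
Let $0<p<1$, let $Z$ be a separable $p$-Banach space (possibly $\{0\}$), let $V_1,V_2,\dots$ be nonzero separable Banach spaces, and let $\theta>0$. There is a separable $p$-Banach space $X$, with $p$-norm $N$, that contains linear copies of $Z$ and of all the $V_n$ (denoted by the same letters) such that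
\begin{enumerate}
\item[(i)] the copies are jointly linearly independent, and on each of them $N$ is $(1+\theta)$-equivalent to the original norm $|\cdot|$, in the sense that $(1+\theta)^{-1}|v|\le N(v)\le|v|$;
\item[(ii)] $(V_n)$ has the density property in $X$.
\end{enumerate}
\end{theorem}

Taking $Z=\{0\}$ and for $V_n$ the Euclidean space $\ell_2^{d_n}$ with $d_n\to\infty$, we obtain the answer.

\begin{corollary}
There is a locally bounded $F$-space with finite-dimensional subspaces $V_n$, $\dim V_n\to\infty$, that have the density property. It may be taken to be a $p$-Banach space for any given $p\in(0,1)$, and the dimensions $\dim V_n\ge1$ may be prescribed.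
\end{corollary}

The range $0<p<1$ is sharp.

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(a)] Let $X\ne\{0\}$ be a topological vector space with subspaces $V_n$ that have the density property. Every nonzero continuous linear operator from $X$ into a Hausdorff topological vector space is injective on $V_n$ for all but finitely many $n$. If $\dim V_n\ge2$ for infinitely many $n$, then $X^*=\{0\}$; in particular $X$, if Hausdorff, is not locally convex.
\item[(b)] Let $0<p\le1$ and let $d_n\ge1$ be integers. There is a nonzero $p$-Banach space with subspaces $V_n$, $\dim V_n=d_n$, that have the density property if and only if $p<1$, or $d_n=1$ for all but finitely many $n$.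
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:class}, given Theorem~\ref{thm:main}]
(a) The kernel of a nonzero continuous operator $S$ into a Hausdorff space is a proper closed subspace. By Proposition~\ref{prop:reform} it meets only finitely many $V_n$ nontrivially, which is the first assertion. A functional is not injective on a space of dimension at least $2$; so if $\dim V_n\ge2$ for infinitely many $n$, there is no nonzero $S\in X^*$. A nonzero Hausdorff locally convex space has nonzero continuous functionals by the Hahn--Banach theorem, so $X$ is not one.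

(b) For $p<1$ apply Theorem~\ref{thm:main} with $Z=\{0\}$ and $V_n=\ell_2^{d_n}$. Let $p=1$. If $d_n\ge2$ for infinitely many $n$, no such space exists, by (a). If $d_n=1$ for all $n\ge n_0$, take $X=\ell_2$, the lines $V_n$ of Example~\ref{ex:lines} for $n\ge n_0$, and arbitrary subspaces $V_n$ of dimension $d_n$ for $n<n_0$. A selection has infinitely many nonzero terms with $n\ge n_0$, and these already span densely by Example~\ref{ex:lines}.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:main}. We put all the $V_n$ independently into one large space and then shrink its $p$-norm step by step. Each step brings one more vector $f$ closer, by a fixed factor, to the spans of all selections. The difficulty is to do so without noticeably shrinking $f$ itself, or any vector treated before.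

\section{Approaching one vector}\label{sec:one}

From now on $0<p<1$. It is convenient to work with $p$-th powers. A \emph{$p$-homogeneous norm} on $E$ is a function $\nu:E\to[0,\infty)$ with
\[
\nu(\lambda v)=|\lambda|^p\nu(v),\qquad \nu(u+v)\le\nu(u)+\nu(v),\qquad \nu(v)=0\text{ only if }v=0 .
\]
These are exactly the functions $N^p$ with $N$ a $p$-norm. Since $|\nu(u)-\nu(v)|\le\nu(u-v)$, a $p$-homogeneous norm extends by continuity to the completion of $E$ in the metric $\nu(u-v)$, and the completion with the $p$-norm $\nu^{1/p}$ is a $p$-Banach space.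

For a finite scalar sequence with $T=\sum_l|a_l|^p$ we have
\begin{equation}\label{eq:lp}
\sum_l|a_l|\le\bigl(\max_l|a_l|\bigr)^{1-p}\,T,\qquad \Bigl(\sum_l|a_l|\Bigr)^p\le T .
\end{equation}
The first inequality follows from $|a_l|=|a_l|^{1-p}|a_l|^p$, and the second from the first and $\max_l|a_l|\le T^{1/p}$. In particular $|\cdot|^p$ is a $p$-homogeneous norm whenever $|\cdot|$ is a norm. The first inequality is where $p<1$ enters: if every $|a_l|$ is small compared with $T^{1/p}$, then so is $\sum|a_l|$.

\subsection{Why a fixed factor suffices}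

\begin{lemma}\label{lem:contract}
Let $X$ be a $p$-Banach space with $p$-homogeneous norm $\nu$, let $Y$ be a closed subspace, and put $d(u)=\inf_{y\in Y}\nu(u-y)$. If there are $\kappa\in[0,1)$ and a dense set $D\subset X$ with $d(z)\le\kappa\,\nu(z)$ for all $z\in D$, then $Y=X$.
\end{lemma}

\begin{proof}
The function $d$ is subadditive and $d\le\nu$. Let $u\in X$ and $\tau>0$, and choose $z\in D$ with $\nu(u-z)\le\tau$. Then $d(u)\le d(z)+\tau\le\kappa\,\nu(z)+\tau\le\kappa(\nu(u)+\tau)+\tau$. Letting $\tau\to0$ we get $d(u)\le\kappa\,\nu(u)$ for all $u\in X$. Apply this to $u-y$ with $y\in Y$; since $d(u-y)=d(u)$, we get $d(u)\le\kappa\,\nu(u-y)$. The infimum over $y$ gives $d(u)\le\kappa\,d(u)$, so $d(u)=0$, and $u\in Y$ because $Y$ is closed.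
\end{proof}

So it is enough that, for some fixed $\kappa<1$ and all $f$ in a dense set, every selection has a vector $y$ in its span with $\nu(f+y)\le\kappa\,\nu(f)$.

\subsection{The smallest case}

Let $V_1,V_2,\dots$ be nonzero Banach spaces with norms $|\cdot|$, let
\[
E=\mathbb Kf\oplus V_1\oplus V_2\oplus\cdots,\qquad \nu_0\Bigl(sf+\sum v_n\Bigr)=|s|^p+\sum|v_n|^p ,
\]
and let us treat the single vector $f$. Fix
\[
\gamma=(2/3)^{1-p}<1 ,
\]
$h>0$ and $L\in\mathbb N$. We want each vector of
\[
G=\Bigl\{f+h\sum_{n\in A}x_n:\ A\subset\{1,2,\dots\},\ |A|=L,\ x_n\in V_n,\ |x_n|=1\Bigr\}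
\]
to have size at most $\gamma$. The largest function below $\nu_0$ that is subadditive, satisfies $\nu(\lambda v)=|\lambda|^p\nu(v)$ and has this property is
\[
\nu'(v)=\inf\Bigl\{\nu_0\Bigl(v-\sum_la_lg_l\Bigr)+\gamma\sum_l|a_l|^p\Bigr\},
\]
the infimum being over all finite families of $a_l\in\mathbb K$, $g_l\in G$. Given any selection, rescale its nonzero terms to unit length and let $A$ consist of $L$ of their indices; then $\nu'(f+h\sum_{n\in A}x_n)\le\gamma$. So $f$ now lies within $\gamma$ of the span of every selection. This is useless if $\nu'(f)$ has dropped to $\gamma$ as well. Two ways of writing $f$ cheaply come to mind.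

\emph{One term.} Writing $f=g-h\sum_{n\in A}x_n$ with $g\in G$ costs $\gamma+Lh^p$, which is harmless if $L$ is large.

\emph{Averaging.} With $g_\pm=f\pm h\sum_{n\in A}x_n$ we get $f=\frac12g_++\frac12g_-$. For $p=1$, if the vectors of $G$ were given some size less than $1$, this would cost exactly that size, and the attempt would fail. But for $p<1$, averaging $k$ terms costs $\gamma k\cdot k^{-p}=(2k/3)^{1-p}$, which exceeds $1$ for every $k\ge2$.

The constant $\frac23$ in $\gamma$ separates one term from two. The next lemma makes this separation precise for arbitrary families: either the coefficients behave like an average of at least $\frac32$ terms, or one coefficient dominates and the corresponding $x_n$ remain visible in the sum.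

\begin{lemma}\label{lem:dich}
Let $|a_1|\ge|a_2|\ge\dots\ge|a_k|$ with $T=\sum|a_l|^p>0$, and let $y_l=\sum_{n\in A_l}x^l_n$, where $A_l$ is a finite set, $x^l_n\in V_n$ and $|x^l_n|=1$. Put $\alpha=\sum a_l$ and $w=\sum a_ly_l$, and let $w_n$ be the component of $w$ in $V_n$. Then at least one of the following holds:
\begin{enumerate}
\item[(i)] $|\alpha|^p\le\gamma T$;
\item[(ii)] $|\alpha|^p\le T\le\frac32|a_1|^p$, and $|w_n|\ge\frac12|a_1|$ for every $n\in A_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $|a_1|^p\le\frac23T$, then \eqref{eq:lp} gives $|\alpha|^p\le|a_1|^{p(1-p)}T^p\le(\frac23)^{1-p}T^{1-p}T^p=\gamma T$, which is (i).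

Let $|a_1|^p>\frac23T$. Then $|\alpha|^p\le T\le\frac32|a_1|^p$ by \eqref{eq:lp}. Moreover $\sum_{l\ge2}|a_l|^p<\frac13T<\frac12|a_1|^p$, so \eqref{eq:lp} gives $\sum_{l\ge2}|a_l|\le2^{-1/p}|a_1|\le\frac12|a_1|$. For $n\in A_1$ the triangle inequality in the normed space $V_n$ yields $|w_n|\ge|a_1|-\sum_{l\ge2}|a_l|\ge\frac12|a_1|$.
\end{proof}

\begin{proposition}\label{prop:one}
In the situation of this subsection, if $Lh^p\ge\frac32\,2^p$, then $\nu'(f)=1$.
\end{proposition}

\begin{proof}
A family with $T=\sum|a_l|^p=0$ contributes $\nu_0(f)=1$ to the infimum, so $\nu'(f)\le1$. Consider a family with $T>0$, ordered as in Lemma~\ref{lem:dich}, and write $g_l=f+hy_l$. Then $v:=f-\sum a_lg_l=(1-\alpha)f-hw$, so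
\[
\nu_0(v)+\gamma T=|1-\alpha|^p+h^p\sum_n|w_n|^p+\gamma T .
\]
We have to show that this is at least $1$. As $1\le|1-\alpha|^p+|\alpha|^p$, it suffices to see that $|\alpha|^p\le h^p\sum_n|w_n|^p+\gamma T$. In case (i) of Lemma~\ref{lem:dich} this is clear. In case (ii), $h^p\sum_n|w_n|^p\ge Lh^p2^{-p}|a_1|^p\ge\frac32|a_1|^p\ge|\alpha|^p$.
\end{proof}

Thus, with $L$ large, $f$ keeps its size exactly while it comes within $\gamma<1$ of the span of every selection. The dimensions of the $V_n$ play no role.

\section{What has to survive the step}\label{sec:props}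

To reach a dense set of vectors we must iterate, and after the first step the norm no longer splits as a sum over the components. The proof of Proposition~\ref{prop:one} used two consequences of the splitting:
\begin{itemize}
\item removing $hw$ from $(1-\alpha)f-hw$ does not increase the norm;
\item the norm controls $\sum_n|v_n|^p$.
\end{itemize}
The first statement fails at once for the new norm: in Proposition~\ref{prop:one}, $\nu'(f)=1$ but $\nu'(f+h\sum_{n\in A}x_n)\le\gamma$. What survives is that adding a vector with \emph{small components} cannot noticeably decrease the norm, no matter how many components it has. We now formulate the properties that can be passed on.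

Let $Z$ and $V_1,V_2,\dots$ be as in Theorem~\ref{thm:main}; we write $|\cdot|$ for the $p$-norm of $Z$ and for the norm of each $V_n$. Let
\[
E=Z\oplus V_1\oplus V_2\oplus\cdots
\]
be the algebraic direct sum, write $v=\sum_{n\ge0}v_n$ with $v_0\in Z$ and $v_n\in V_n$ for $n\ge1$, and put
\[
\nu_0(v)=\sum_{n\ge0}|v_n|^p .
\]
For $m\ge0$ and $B\subset\{1,2,\dots\}$ let
\[
F_m=Z\oplus V_1\oplus\dots\oplus V_m,\qquad V_B=\bigoplus_{n\in B}V_n,\qquad W_m=\bigoplus_{n>m}V_n,
\]
and $|z|_\infty=\sup_n|z_n|$ for $z\in W_m$. For a $p$-homogeneous norm $\nu\le\nu_0$ on $E$ consider the following properties.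

\begin{itemize}
\item[$(P_m)$] For every integer $K\ge0$ and every $\varepsilon>0$ there is $\eta=\eta_\nu(K,\varepsilon)>0$ such that
\[
\nu(u)\le\nu(u+z)+\varepsilon
\]
whenever $u\in F_m+V_B$ with $B\subset\{m+1,m+2,\dots\}$ and $|B|\le K$, $z\in W_m$ with $|z|_\infty\le\eta$, and $\nu(u+z)\le1$.
\item[$(Q_m)$] There is $Q<\infty$ with $\sum_{n>m}|v_n|^p\le Q\,\nu(v)$ for all $v\in E$.
\item[$(R_m)$] $|v_n|^p\le\nu(v)$ for all $v\in E$ and all $n>m$.
\end{itemize}

Properties $(P_m)$ and $(Q_m)$ replace the two uses of the splitting. Only $K=0$ is needed for this, but passing $(P_m)$ on to the next norm requires all $K$. The constant $Q$ may grow from step to step; $(R_m)$ has constant $1$ and serves to keep the norm of each $V_n$ intact until $V_n$ comes into play. The level $m$ means that the step treats a vector $f\in F_m$ and uses only the $V_n$ with $n>m$; this costs nothing, because a selection has infinitely many nonzero terms.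

We note three simple facts.

\emph{Higher levels.} Each property at level $m$ implies the same property at every level $m'\ge m$. For $(Q)$ and $(R)$ there are only fewer components to consider. For $(P)$ it suffices to take $m'=m+1$; since $F_{m+1}+V_B=F_m+V_{B\cup\{m+1\}}$ and $W_{m+1}\subset W_m$, the number $\eta_\nu(K+1,\varepsilon)$ of level $m$ works at level $m+1$ for $(K,\varepsilon)$.

\emph{The bound $1$.} In $(P_m)$ the condition $\nu(u+z)\le1$ may be weakened to $\nu(u+z)\le2$ if $|z|_\infty\le\eta_\nu(K,\varepsilon/2)$: apply $(P_m)$ with $\varepsilon/2$ to $2^{-1/p}u$ and $2^{-1/p}z$ and multiply by $2$.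

\emph{The starting point.} $\nu_0$ has all three properties at level $0$. For $(Q_0)$, with $Q=1$, and $(R_0)$ this is clear. In $(P_0)$ we have $u\in Z+V_B$ and $|u_n|^p\le|u_n+z_n|^p+|z_n|^p$ for $n\in B$, hence $\nu_0(u)\le\nu_0(u+z)+K\eta^p$, and any $\eta>0$ with $K\eta^p\le\varepsilon$ will do.

\section{The extension lemma}\label{sec:ext}

\begin{lemma}\label{lem:ext}
Let $\nu\le\nu_0$ be a $p$-homogeneous norm on $E$ with $(P_m)$, $(Q_m)$ and $(R_m)$. Let $f\in F_m$ with $\nu(f)=1$, and let $0<\varepsilon<1$. There are $h>0$ and $L\in\mathbb N$ such that, with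
\[
G=\Bigl\{f+h\sum_{n\in A}x_n:\ A\subset\{m+1,m+2,\dots\},\ |A|=L,\ x_n\in V_n,\ |x_n|=1\Bigr\},
\]
\[
\nu'(v)=\inf\Bigl\{\nu\Bigl(v-\sum_la_lg_l\Bigr)+\gamma\sum_l|a_l|^p\Bigr\}\qquad(\text{finite families }a_l\in\mathbb K,\ g_l\in G),
\]
the following hold:
\begin{enumerate}
\item[(a)] $\nu'\le\nu$, and $\nu'(g)\le\gamma$ for $g\in G$;
\item[(b)] $\nu'(u)\ge(1-\varepsilon)\,\nu(u)$ for $u\in F_m$;
\item[(c)] $\nu'$ is a $p$-homogeneous norm on $E$ with $(P_m)$, $(Q_m)$ and $(R_m)$.
\end{enumerate}
\end{lemma}

\noindent\emph{Choice of $h$ and $L$.} Let $Q$ be as in $(Q_m)$. First choose $h>0$ with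
\[
h^p\le\gamma\qquad\text{and}\qquad h\,\gamma^{-1/p}\le\eta_\nu(0,\varepsilon/4);
\]
then choose $L$ with
\[
\tfrac32\,2^p\,\frac{Q}{Lh^p}\le\frac\varepsilon2 .
\]
So $h$ is small enough for $(P_m)$ to apply to the vectors $hw$, and $L$ is so large that a dominating coefficient is expensive in spite of the constant $Q$.

\medskip
\noindent\emph{Notation.} For a family in the definition of $\nu'$ write $g_l=f+hy_l$ with $y_l=\sum_{n\in A_l}x^l_n$, $|A_l|=L$, $|x^l_n|=1$. Order it so that $|a_1|\ge|a_2|\ge\cdots$, and put $T=\sum|a_l|^p$, $\alpha=\sum a_l$, $w=\sum a_ly_l$. Each component of $w$ satisfies $|w_n|\le\sum_l|a_l|$, by the triangle inequality in $V_n$.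

\begin{proof}[Proof of (a), (b), $(Q_m)$, $(R_m)$ and definiteness]
Scaling a family shows that $\nu'(\lambda v)=|\lambda|^p\nu'(v)$, and joining two families shows that $\nu'$ is subadditive. The empty family gives $\nu'\le\nu$, and the family consisting of $g$ with coefficient $1$ gives $\nu'(g)\le\gamma$. This proves (a).

\smallskip
\emph{(b).} By homogeneity let $\nu(u)=1$; we may assume $\nu'(u)<1$. Choose a family such that $v:=u-\sum a_lg_l=u-\alpha f-hw$ satisfies
\[
\nu(v)+\gamma T<1\qquad\text{and}\qquad \nu(v)+\gamma T\le\nu'(u)+\varepsilon/4 .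
\]
Then $T>0$, since $T=0$ would give $\nu(v)=\nu(u)=1$. From $\gamma T<1$ and \eqref{eq:lp},
\[
|hw|_\infty\le h\sum|a_l|\le hT^{1/p}\le h\gamma^{-1/p}\le\eta_\nu(0,\varepsilon/4).
\]
Since $u-\alpha f\in F_m$, $hw\in W_m$ and $\nu(v)\le1$, property $(P_m)$ with $K=0$ gives $\nu(u-\alpha f)\le\nu(v)+\varepsilon/4$. Hence
\begin{equation}\label{eq:keep}
1=\nu(u)\le\nu(u-\alpha f)+|\alpha|^p\le\nu(v)+\varepsilon/4+|\alpha|^p .
\end{equation}
We claim that $|\alpha|^p\le\gamma T+\varepsilon/2$. In case (i) of Lemma~\ref{lem:dich} this is clear. In case (ii) note that $v_n=-hw_n$ for $n>m$, as $u,f\in F_m$. Since $A_1$ has $L$ elements, all larger than $m$, $(Q_m)$ gives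
\[
Lh^p2^{-p}|a_1|^p\le\sum_{n>m}|v_n|^p\le Q\,\nu(v)\le Q ,
\]
so $|\alpha|^p\le\frac32|a_1|^p\le\frac32\,2^pQ/(Lh^p)\le\varepsilon/2$. With the claim, \eqref{eq:keep} becomes $1\le\nu(v)+\gamma T+\frac34\varepsilon\le\nu'(u)+\varepsilon$.

\smallskip
\emph{$(Q_m)$ and $(R_m)$ for $\nu'$.} Let $v=v'+\sum a_lg_l$. As $f\in F_m$, for $n>m$ the component of $\sum a_lg_l$ in $V_n$ is $h\sum_{l:\,n\in A_l}a_lx^l_n$, so
\[
|v_n|^p\le|v'_n|^p+h^p\sum_{l:\,n\in A_l}|a_l|^p .
\]
Summing over $n>m$ and using $|A_l|=L$,
\[
\sum_{n>m}|v_n|^p\le Q\,\nu(v')+Lh^pT\le\max(Q,\gamma^{-1}Lh^p)\,\bigl(\nu(v')+\gamma T\bigr).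
\]
For a single $n>m$, $(R_m)$ for $\nu$ and $h^p\le\gamma$ give $|v_n|^p\le\nu(v')+h^pT\le\nu(v')+\gamma T$. Taking the infimum over all families gives $(Q_m)$ and $(R_m)$ for $\nu'$.

\smallskip
\emph{Definiteness.} If $\nu'(v)=0$, then $v_n=0$ for all $n>m$ by $(R_m)$ for $\nu'$. So $v\in F_m$, and (b) gives $\nu(v)=0$, that is, $v=0$.
\end{proof}

It remains to prove $(P_m)$ for $\nu'$. We have to compare $\nu'(u)$ with $\nu'(u+z)$, where $z$ has small components. Take a nearly optimal decomposition $u+z=v+\sum a_lg_l$. Terms with \emph{small} coefficients contribute $\alpha_sf+hw_s$, where, because $p<1$, both $\alpha_s$ and the components of $w_s$ are small: the first can be neglected and $hw_s$ can be absorbed into $z$. The finitely many terms with \emph{big} coefficients can be subtracted from $u$; this enlarges the set $B$, which is why $(P_m)$ has to allow arbitrary $K$. The problem is that the admissible size of ``small'' depends, through $\eta_\nu(K,\cdot)$, on the number of ``big'' terms. So there must be a gap between big and small, and the terms in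 the gap have to be negligible in total. The pigeonhole principle finds such a gap among sufficiently many candidates.

\begin{proof}[Proof of $(P_m)$ for $\nu'$]
Let $K\ge0$ and $\delta>0$; we may assume $\delta\le1$.

\emph{Choice of the candidates.} Put $C=2/\gamma$ and choose $q\in\mathbb N$ with
\[
\frac Cq\,(1+Lh^p)\le\frac\delta5 .
\]
Put $\sigma(R)=C\,(C/R)^{(1-p)/p}$, which tends to $0$ as $R\to\infty$ because $p<1$. Let $R_0=0$ and inductively, for $0\le r<q$, let
\[
\eta_r=\eta_\nu(K+R_rL,\ \delta/10)
\]
and choose an integer $R_{r+1}>R_r$ with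
\[
\sigma(R_{r+1})^p\le\frac\delta5,\qquad h\,\sigma(R_{r+1})\le\frac12\eta_r .
\]
Finally let $\eta'=\frac12\min_{r<q}\eta_r$. We show that $\eta_{\nu'}(K,\delta)=\eta'$ works.

\emph{The decomposition.} Let $u\in F_m+V_B$ with $B\subset\{m+1,m+2,\dots\}$ and $|B|\le K$, let $z\in W_m$ with $|z|_\infty\le\eta'$, and let $\nu'(u+z)\le1$. Choose a family, ordered as above and padded by zero coefficients to length at least $R_q$, such that $v:=u+z-\sum a_lg_l$ satisfies
\begin{equation}\label{eq:almost}
\nu(v)+\gamma T\le\nu'(u+z)+\delta/5\le2 .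
\end{equation}
Then $T\le C$. The $q$ blocks $R_r<l\le R_{r+1}$ are disjoint, so for some $r<q$,
\[
\sum_{R_r<l\le R_{r+1}}|a_l|^p\le C/q .
\]
Fix this $r$. Call $l$ big if $l\le R_r$, medium if $R_r<l\le R_{r+1}$, and small if $l>R_{r+1}$. Since $l\,|a_l|^p\le T\le C$, small coefficients satisfy $|a_l|\le(C/R_{r+1})^{1/p}$, and \eqref{eq:lp} gives
\[
\sum_{\text{small}}|a_l|\le(C/R_{r+1})^{(1-p)/p}\,C=\sigma(R_{r+1}).
\]

\emph{Sorting the terms.} Put
\[
u''=u-\sum_{\text{big}}a_lg_l,\qquad \alpha_s=\sum_{\text{small}}a_l,\qquad w_s=\sum_{\text{small}}a_ly_l .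
\]
Then $u''\in F_m+V_{B'}$, where $B'$ is the union of $B$ and the sets $A_l$ for big $l$, so $|B'|\le K+R_rL$. The definition of $v$ reads
\[
u''+(z-hw_s)=v+\sum_{\text{medium}}a_lg_l+\alpha_sf .
\]
Since $\nu\le\nu_0$, we have $\nu(g_l)\le\nu(f)+h^p\nu_0(y_l)=1+Lh^p$, so the value of $\nu$ at the medium sum is at most $\frac Cq(1+Lh^p)\le\delta/5$. Moreover $\nu(\alpha_sf)=|\alpha_s|^p\le\sigma(R_{r+1})^p\le\delta/5$. By \eqref{eq:almost}, $\nu(v)\le1+\frac15\delta$. Together,
\[
\nu\bigl(u''+z-hw_s\bigr)\le\nu(v)+\tfrac25\delta\le1+\tfrac35\delta\le2 .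
\]
Also
\[
|z-hw_s|_\infty\le\eta'+h\,\sigma(R_{r+1})\le\tfrac12\eta_r+\tfrac12\eta_r=\eta_r=\eta_\nu(K+R_rL,\delta/10).
\]

\emph{Conclusion.} Property $(P_m)$ for $\nu$, in the form with the bound $2$ (see Section~\ref{sec:props}), gives
\[
\nu(u'')\le\nu(u''+z-hw_s)+\tfrac15\delta\le\nu(v)+\tfrac35\delta .
\]
Using the big terms as a family for $u=u''+\sum_{\text{big}}a_lg_l$, we get
\[
\nu'(u)\le\nu(u'')+\gamma\sum_{\text{big}}|a_l|^p\le\nu(v)+\gamma T+\tfrac35\delta\le\nu'(u+z)+\tfrac45\delta .\qedhere
\]
\end{proof}

\begin{remark}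
The hypothesis $p<1$ was used twice: in Lemma~\ref{lem:dich}, where it makes $\gamma<1$ possible, and in $\sigma(R)\to0$. The triangle inequality in $V_n$ (as opposed to the $p$-triangle inequality) matters in the proof of $(P_m)$ for $\nu'$: it bounds the components of $w_s$ by $\sum_{\text{small}}|a_l|$, which is small, whereas the $p$-triangle inequality would give only the bound $\sum_{\text{small}}|a_l|^p$ for their $p$-th powers, which need not be small. The space $Z$ needs only a $p$-norm, because no vector of $Z$ enters the sums $y_l$.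
\end{remark}

\section{The construction}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Choose $\rho\in(0,1)$ with
\[
\rho\ge\gamma^{1/2}\qquad\text{and}\qquad\rho^{-1/p}\le1+\theta,
\]
and $\varepsilon_j\in(0,1)$ with $\prod_{j\ge1}(1-\varepsilon_j)\ge\rho$. The number $\rho$ bounds the total loss; it must not eat up the gain $\gamma$.

\emph{The vectors to be treated.} Each $F_m$ is separable for $\nu_0$. Hence there is a countable set $D=\{z_1,z_2,\dots\}\subset E\setminus\{0\}$ such that $(D\cap F_m)\cup\{0\}$ is $\nu_0$-dense in $F_m$ for every $m\ge0$. For every $n\ge1$ the set $D$ contains an element of $F_n\setminus F_{n-1}$, since $F_{n-1}$ is a proper $\nu_0$-closed subspace of $F_n$; in particular $D$ is infinite. Let $m_0=0$ and let $m_j$ be the least $m\ge m_{j-1}$ with $z_j\in F_m$. If $z_j\in F_n\setminus F_{n-1}$ then $m_j\ge n$; hence $m_j\to\infty$.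

\emph{The norms.} Suppose that a $p$-homogeneous norm $\nu_{j-1}\le\nu_0$ has the three properties at level $m_{j-1}$; for $j=1$ this was shown in Section~\ref{sec:props}. Then it has them at level $m_j$, and we apply Lemma~\ref{lem:ext} with
\[
\nu=\nu_{j-1},\qquad m=m_j,\qquad f=f_j:=\nu_{j-1}(z_j)^{-1/p}z_j,\qquad \varepsilon=\varepsilon_j .
\]
We obtain $h_j$, $L_j$ and $\nu_j:=\nu'$, which has the three properties at level $m_j$. Thus $\nu_0\ge\nu_1\ge\nu_2\ge\cdots$. Let $\nu_\infty=\lim_j\nu_j$. It is subadditive and satisfies $\nu_\infty(\lambda v)=|\lambda|^p\nu_\infty(v)$. For $i\ge j$ we have $F_{m_j}\subset F_{m_i}$, and $\nu_i\ge(1-\varepsilon_i)\nu_{i-1}$ on $F_{m_i}$ by Lemma~\ref{lem:ext}(b). Multiplying over $i\ge j$,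
\begin{equation}\label{eq:rho}
\nu_\infty(u)\ge\rho\,\nu_{j-1}(u)\qquad(u\in F_{m_j},\ j\ge1).
\end{equation}
Since $E=\bigcup_jF_{m_j}$ and each $\nu_{j-1}$ is definite, so is $\nu_\infty$. Let $X$ be the completion of $(E,\nu_\infty)$, with $p$-norm $N=\nu_\infty^{1/p}$. It is a $p$-Banach space, and it is separable because $\nu_\infty\le\nu_0$ and $(E,\nu_0)$ is separable.

\emph{The copies of $Z$ and $V_n$.} On $Z=F_0\subset F_{m_1}$, \eqref{eq:rho} with $j=1$ gives $\rho\,|v|^p\le\nu_\infty(v)\le|v|^p$. For $n\ge1$ let $j\ge1$ be least with $m_j\ge n$. Then $m_{j-1}<n$, so $(R_{m_{j-1}})$ for $\nu_{j-1}$ gives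
\[
|v|^p\le\nu_{j-1}(v)\le\nu_0(v)=|v|^p\qquad(v\in V_n):
\]
no step before the $j$th has changed the norm of $V_n$. Since $V_n\subset F_{m_j}$, \eqref{eq:rho} yields $\rho\,|v|^p\le\nu_\infty(v)\le|v|^p$ on $V_n$. As $\rho^{-1/p}\le1+\theta$, this is the $(1+\theta)$-equivalence of (i). The copies are linearly independent, because $E$ is their direct sum and embeds in $X$.

\emph{Density.} Let $(x_n)$ be a selection and $M=\{n:x_n\ne0\}$. Rescaling does not change the span, so let $|x_n|=1$ for $n\in M$. Let $Y$ be the closed linear span of the $x_n$ in $X$, and $d(u)=\inf_{y\in Y}\nu_\infty(u-y)$. Fix $j$ and choose $A\subset M\cap\{m_j+1,m_j+2,\dots\}$ with $|A|=L_j$. By Lemma~\ref{lem:ext}(a),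
\[
\nu_\infty\Bigl(f_j+h_j\sum_{n\in A}x_n\Bigr)\le\nu_j\Bigl(f_j+h_j\sum_{n\in A}x_n\Bigr)\le\gamma .
\]
Multiplying the vector by $\nu_{j-1}(z_j)^{1/p}$ turns it into $z_j$ plus an element of $Y$. Hence, by \eqref{eq:rho} (recall $z_j\in F_{m_j}$) and $\rho\ge\gamma^{1/2}$,
\[
d(z_j)\le\gamma\,\nu_{j-1}(z_j)\le\gamma\rho^{-1}\nu_\infty(z_j)\le\gamma^{1/2}\nu_\infty(z_j).
\]
So $d(z)\le\gamma^{1/2}\nu_\infty(z)$ for all $z\in D\cup\{0\}$. This set is $\nu_0$-dense in $E$, hence dense in $X$. By Lemma~\ref{lem:contract}, $Y=X$.
\end{proof}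

\begin{thebibliography}{1}
\bibitem{maharam} ``The Maharam Problem'', \texttt{http://kaltonmemorial.missouri.edu/docs/sia1988-89.pdf}.
\end{thebibliography}

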